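# A sum of squares behind the congruence $\sum_{k}(21k+8)\binom{2k}{k}^3\equiv 8p^a$

## 1. Two families of binomial ratios and one identity

Fix an integer $m\ge 1$. For $0\le n\le m$ put
$$r_n=\frac{\binom{2m}{m+n}}{\binom{2m}{m}}=\prod_{i=0}^{n-1}\frac{m-i}{m+1+i},\qquad s_n=\frac{\binom{2m-n}{m}}{\binom{2m}{m}}=\prod_{i=0}^{n-1}\frac{m-i}{2m-i}.$$
The product forms come from $r_n=\frac{m!^2}{(m-n)!\,(m+n)!}$ and $s_n=\frac{m!}{(m-n)!}\cdot\frac{(2m-n)!}{(2m)!}$. Write $H_n^{(s)}=\sum_{i=1}^n i^{-s}$ and $H_n=H_n^{(1)}$. The talk turns on the rational number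
$$c_m=\sum_{n=1}^m\frac{1+r_n^2}{n^2}=H_m^{(2)}+\sum_{n=1}^m\frac{r_n^2}{n^2}.$$

Let us compute a few values.

* $m=1$: $r_1=\frac12$ and $c_1=\frac54$.
* $m=2$: $r_1=\frac23$, $r_2=\frac16$ and $c_2=1+\frac49+\frac14\left(1+\frac1{36}\right)=\frac{245}{144}=\frac{5\cdot 7^2}{12^2}$.
* $m=4$: $r_1=\frac45$, $r_2=\frac25$, $r_3=\frac4{35}$, $r_4=\frac1{70}$ and
$$c_4=\frac{41}{25}+\frac{29}{100}+\frac{1241}{11025}+\frac{4901}{78400}=\frac{1485341}{705600}=\frac{13^2\cdot 8789}{840^2}.$$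

For $m=2$ we have $3m+1=7$, and $7^2$ divides the numerator. For $m=4$ we have $3m+1=13$, and $13^2$ divides the numerator. A single factor of $p$ might come from some cancellation modulo $p$. A square asks for a reason, and the reason is that $c_m$ is a sum of squares in a second, less visible way.

**Lemma 1.** For every integer $m\ge1$,
$$c_m=(H_{2m}-H_m)^2+\sum_{n=1}^m\frac{\big(s_n-(-1)^nr_n\big)^2}{n^2}.\tag{1}$$

For $m=1$ we have $s_1=\frac12$, and the right side is $\left(\frac12\right)^2+1^2=\frac54$. For $m=2$ we have $s_1=\frac12$, $s_2=\frac16$, and the right side is $\left(\frac7{12}\right)^2+\left(\frac76\right)^2+0=\frac{49+196}{144}$. Each number being squared is divisible by $7$, so the sum is divisible by $7^2$.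

One warning before we use (1). When $q=3m+1$ is a power of a prime $p$, the numbers being squared need not be $p$-adically small. For $q=4$ the squares are $\left(\frac12\right)^2$ and $1^2$. For $q=25$, that is $m=8$, we have $r_2=\frac{8\cdot7}{9\cdot10}=\frac{28}{45}$ and $s_2=\frac{8\cdot7}{16\cdot15}=\frac7{30}$, so $\frac{s_2-r_2}{2}=-\frac7{36}$ has no factor $5$. What is true, and what we shall prove, is that for odd $p$ each of these numbers *multiplied by $q$* is divisible by $p^2$.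

## 2. The congruence that (1) controls

Let $p$ be a prime and $a$ a positive integer with $p^a\equiv1\pmod3$. Put
$$q=p^a,\qquad m=\frac{q-1}3\ge1,\qquad q=3m+1.$$
Then $\frac23q=2m+\frac23$, so $\lfloor\frac23p^a\rfloor=2m$. The problem asks whether the sum
$$S=\sum_{k=0}^{2m}(21k+8)\binom{2k}k^3$$
is congruent to $8p^a$ modulo $p^{a+5+(-1)^p}$. The exponent is $a+4$ for odd $p$ and $a+6$ for $p=2$. The prime $p=3$ never occurs, and if $p\equiv2\pmod3$ then $a$ must be even. Let $v=v_p$ denote the $p$-adic valuation.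

**Theorem 1.** $S\equiv8p^a\pmod{p^{a+5+(-1)^p}}$; that is, modulo $p^{a+4}$ for odd $p$ and modulo $2^{a+6}$ for $p=2$.

**Theorem 2.**
(i) If $p=2$, then $v_2(S-8\cdot2^a)=a+6$ exactly, for every even $a\ge2$.
(ii) If $a=1$ and $p\equiv1\pmod3$, then
$$S\equiv8p-16p^5\Big((H_m^{(2)})^2+\sum_{n=1}^m\frac{r_n^2(H_{m+n}-H_m)^2}{n^2}\Big)\pmod{p^6}.$$
For $p=7$, $a=1$ one has $v_7(S-56)=5=a+4$, so the exponent $a+4$ cannot be improved uniformly for odd $p$.

The plan is this. An exact formula turns $S$ into $8qF$ with $F$ close to $1$. For odd $p$ the first correction is $F-1\approx-2q^2c_m$, and (1) shows that this correction is divisible by $p^4$. For $p=2$ the formula alone suffices.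

## 3. The $p$-adic facts we need

For a nonzero rational $x=p^k\frac uw$ with $p\nmid uw$, put $v(x)=k$, and put $v(0)=\infty$. Then $v(xy)=v(x)+v(y)$ and $v(x+y)\ge\min(v(x),v(y))$, with equality if $v(x)\ne v(y)$. The ring $\mathbb Z_{(p)}$ consists of the rationals with $v\ge0$, and for $x,y\in\mathbb Z_{(p)}$ we write $x\equiv y\pmod{p^k}$ if $v(x-y)\ge k$. For example, $v_7\left(\frac{245}{144}\right)=2$, so $\frac{245}{144}\equiv0\pmod{49}$. Every integer $u$ with $0<u<q=p^a$ has $v(u)\le a-1$, so $v(q/u)\ge1$; we use this constantly. The set $1+p\mathbb Z_{(p)}$ is closed under products and inverses.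

**Kummer's theorem.** For integers $A,B\ge0$, $v\binom{A+B}{A}$ is the number of carries when $A$ and $B$ are added in base $p$.

Example: $p=5$, $m=8$, with base-$5$ digits $13$. In $8+8$ the units give $3+3\ge5$, a carry, and the next position gives $1+1+1=3$, no carry. So $v\binom{16}8=1$, and indeed $\binom{16}8=12870$. In $10+6$ (digits $20$ and $11$) there is no carry, and $\binom{16}{10}=8008$ is prime to $5$. Hence $v_5(r_2)=-1$ when $m=8$, in agreement with $r_2=\frac{28}{45}$.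

**Power sums.** For any integer $t$, $\sum_{j=1}^{p-1}j^t\equiv-1\pmod p$ if $(p-1)\mid t$, and $\equiv0\pmod p$ otherwise.

**Wilson's theorem.** It gives $(p-1-k)!\,k!\equiv(-1)^{k+1}\pmod p$ for $0\le k\le p-1$.

We also write $(y)_k=y(y+1)\cdots(y+k-1)$ and $[x^m]$ for "coefficient of $x^m$".

## 4. The cases $q=4$ and $q=7$ by hand

For $q=4$, $m=1$:
$$S=8+29\cdot2^3+50\cdot6^3=11040,\qquad S-32=11008=2^8\cdot43.$$
Here $a=2$, so the predicted exponent is $a+6=8$, and it is exact.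

For $q=7$, $m=2$:
$$S=8+29\cdot2^3+50\cdot6^3+71\cdot20^3+92\cdot70^3=32135040,\qquad S-56=32134984=7^5\cdot1912,$$
and $1912=7\cdot273+1$ is prime to $7$. So $v_7(S-56)=5=a+4$, again exact. This already proves the last sentence of Theorem 2.

The terms of $S$ do not explain this. For $q=7$ the first four terms are prime to $7$ and the fifth has valuation $3$, so the divisibility by $7^5$ is produced by cancellation among all of them. We first need an exact rewriting of $S$.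

## 5. An exact formula for $S$, centered at $q$

In this section $m\ge1$ is any integer and $q=3m+1$; no prime is involved.

**Step 1: evaluate the partial sums.** The purpose is to replace the cubes by squares and pull out a large factor.

**Lemma 2.** For $n\ge1$, $\displaystyle\sum_{k=0}^{n-1}(21k+8)\binom{2k}k^3=4n\binom{2n}n\,t_n$, where $t_n=\sum_{k=0}^{n-1}\binom{n+k-1}k^2$.

*Proof.* For $n=1$ both sides are $8$. For the step from $n$ to $n+1$ we need
$$4(n+1)\binom{2n+2}{n+1}t_{n+1}-4n\binom{2n}nt_n=(21n+8)\binom{2n}n^3.$$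
Since $(n+1)\binom{2n+2}{n+1}=2(2n+1)\binom{2n}n$, we may divide by $\binom{2n}n$, and the step is equivalent to
$$8(2n+1)t_{n+1}-4nt_n=(21n+8)\binom{2n}n^2.\tag{2}$$
Let $f(k)=\binom{n+k-1}k^2$. Then
$$\binom{n+k}k^2=\frac{(n+k)^2}{n^2}f(k),\qquad f(k+1)=\frac{(n+k)^2}{(k+1)^2}f(k).$$
We look for $G$ with $8(2n+1)\binom{n+k}k^2-4nf(k)=G(k+1)-G(k)$. To cancel the denominator $(k+1)^2$, try $G(k)=k^2(\alpha k+\beta)f(k)/n^2$. Multiplying the desired relation by $n^2/f(k)$ turns it into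
$$8(2n+1)(n+k)^2-4n^3=(n+k)^2(\alpha k+\alpha+\beta)-k^2(\alpha k+\beta).$$
On the right, the $k^3$ terms cancel. The coefficient of $k^2$ is $\alpha(2n+1)$, which forces $\alpha=8$. The constant term is $n^2(\alpha+\beta)$, and the left side has constant term $12n^3+8n^2$, which forces $\beta=12n$. The coefficient of $k$ is then $2n(12n+8)+8n^2=16n(2n+1)$, which agrees with the left side. So
$$G(k)=\frac{k^2(8k+12n)f(k)}{n^2}$$
works. Sum the relation over $0\le k\le n$. We have $\sum_{k=0}^n\binom{n+k}k^2=t_{n+1}$ and $\sum_{k=0}^nf(k)=t_n+f(n)$. Moreover $f(n)=\binom{2n-1}n^2=\frac14\binom{2n}n^2$, $G(0)=0$ and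
$$G(n+1)=\frac{(2n)^2(20n+8)}{n^2}f(n)=4(20n+8)f(n)=(20n+8)\binom{2n}n^2.$$
Therefore $8(2n+1)t_{n+1}-4nt_n-n\binom{2n}n^2=(20n+8)\binom{2n}n^2$, which is (2). $\square$

For $q=7$ we take $n=5$: $S=4\cdot5\cdot252\cdot t_5=5040\cdot t_5$ with $t_5=1+25+225+1225+4900=6376$. One factor $7$ is now visible, but the rest of the claim concerns $t_5$ modulo $7^4$, and the sum $t_5$ shows no symmetry. The next step supplies one.

**Step 2: trade $t_n$ for a sum with linear denominators.**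

**Lemma 3.** For $N\ge0$, $\displaystyle\sum_{k=0}^N\binom{N+k}k^2=\frac{(2N+1)!}{N!^2}\sum_{k=0}^N\frac{\binom Nk^2}{N+1+k}$.

*Proof.* We show the identity of rational functions
$$\sum_{l=0}^N\frac{\binom Nl^2}{y+l}=\frac{N!}{(y)_{N+1}}\sum_{k=0}^N\frac{(y)_k(N+1)_k}{k!^2}.\tag{3}$$
On the right the numerator has degree at most $N$ in $y$ and the denominator has degree $N+1$. So both sides tend to $0$ at infinity and have at most simple poles, located at $y=-l$ with $0\le l\le N$. If the residues agree, the difference is a polynomial tending to $0$, hence is $0$.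

The residue of the right side at $y=-l$ is computed from three facts:
$$\prod_{\substack{0\le i\le N\\ i\ne l}}(i-l)=(-1)^l\,l!\,(N-l)!,\qquad \frac{(-l)_k}{k!}=(-1)^k\binom lk,\qquad \frac{(N+1)_k}{k!}=\binom{N+k}N.$$
So it equals
$$\frac{N!\,(-1)^l}{l!\,(N-l)!}\sum_{k}(-1)^k\binom lk\binom{N+k}N.$$
With $\Delta g(x)=g(x+1)-g(x)$ we have $\sum_k(-1)^{l-k}\binom lkg(k)=\Delta^lg(0)$, and Pascal's rule gives $\Delta^l\binom{N+x}N=\binom{N+x}{N-l}$. So the sum is $(-1)^l\binom N{N-l}$, and the residue is $\binom Nl(-1)^l(-1)^l\binom Nl=\binom Nl^2$, as on the left. This proves (3).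

Set $y=N+1$. Then $(N+1)_{N+1}=\frac{(2N+1)!}{N!}$ and $\frac{(N+1)_k^2}{k!^2}=\binom{N+k}k^2$, so (3) is the lemma. $\square$

**Step 3: combine, and pair symmetric terms.** Take $N=2m$ and $n=N+1$ in Lemma 2. Since $t_{N+1}=\sum_{k=0}^N\binom{N+k}k^2$ and $4(N+1)\binom{2N+2}{N+1}=8\frac{(2N+1)!}{N!^2}$, Lemma 3 with $k=m+j$ gives
$$S=8P^2\sum_{j=-m}^m\frac{\binom{2m}{m+j}^2}{q+j},\qquad P=\frac{(4m+1)!}{(2m)!^2}.$$
The denominator is $N+1+k=2m+1+m+j=q+j$. This is why the upper limit $2m$ is the right one: the sum is centered exactly at $q$.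

Next,
$$P\binom{2m}m=\frac{(4m+1)!}{(2m)!\,m!^2}=q\binom{3m}m\binom{4m+1}m=q\binom{q-1}m\binom{q+m}m=q\prod_{j=1}^m\frac{q^2-j^2}{j^2}.$$
The second equality holds because $q\cdot\frac{(3m)!}{m!\,(2m)!}\cdot\frac{(4m+1)!}{m!\,(3m+1)!}$ with $q=3m+1$ reduces to the left side. The last one holds because $\binom{q-1}m=\prod_{j=1}^m\frac{q-j}j$ and $\binom{q+m}m=\prod_{j=1}^m\frac{q+j}j$.

Factor $\binom{2m}m^2$ out of the sum. Since $\binom{2m}{m+j}=\binom{2m}{m-j}$ and $\frac1{q+j}+\frac1{q-j}=\frac{2q}{q^2-j^2}$,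
$$S=8q^2\prod_{j=1}^m\Big(1-\frac{q^2}{j^2}\Big)^2\cdot\Big[\frac1q+2q\sum_{j=1}^m\frac{r_j^2}{q^2-j^2}\Big].$$
Thus $S=8qF$ with
$$F=\prod_{j=1}^m\Big(1-\frac{q^2}{j^2}\Big)^2\cdot\Big[1+2\sum_{j=1}^m\frac{q^2r_j^2}{q^2-j^2}\Big].\tag{4}$$
Check with $q=4$: $F=15^2\left[1+2\cdot\frac{16\cdot\frac14}{15}\right]=225\cdot\frac{23}{15}=345$, and $8\cdot4\cdot345=11040$.

For $q=p^a$ we have $S-8q=8q(F-1)$. So Theorem 1 is equivalent to
$$v(F-1)\ge4\ \text{ for odd }p,\qquad v(F-1)\ge3\ \text{ for }p=2.$$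

## 6. How far a computation modulo $p$ goes

Take $a=1$ and $p\equiv1\pmod3$, so $q=p=3m+1\ge7$ and $m\ge2$. All of $1,\dots,2m$ are prime to $p$, so $1/j$ and $r_j$ lie in $\mathbb Z_{(p)}$ for $1\le j\le m$. Write
$$h_s=H_m^{(s)},\qquad e_s=\sum_{j=1}^m\frac{r_j^2}{j^s}.$$
Keeping only terms below $p^4$ in (4) gives
$$F\equiv1-2p^2(h_2+e_2)=1-2p^2c_m\pmod{p^4}.$$
We need $c_m\equiv0\pmod{p^2}$. The natural first attempt is to evaluate $e_2$ modulo $p$ by finding a polynomial that takes the values $r_j^2$.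

**Lemma 4.** Let $p\equiv1\pmod3$ be prime and $m=\frac{p-1}3$. Then $e_2\equiv-h_2$ and $e_4\equiv-h_2^2-\frac12h_4\pmod p$.

*Proof.* Let $V(y)=\prod_{u=m+1}^{2m}\big(1-\frac y{u^2}\big)=\sum_{k=0}^mw_ky^k$. For $1\le j\le m$, writing $1-\frac{j^2}{u^2}=\frac{(u-j)(u+j)}{u^2}$,
$$V(j^2)=\frac{(2m-j)!}{(m-j)!}\cdot\frac{(2m+j)!}{(m+j)!}\cdot\frac{m!^2}{(2m)!^2}=r_j\,\frac{(2m-j)!\,(2m+j)!}{(2m)!^2}.$$
Since $p-1=3m$, Wilson's theorem with $k=m+j$, $m-j$, $m$ gives
$$\frac{(2m-j)!\,(2m+j)!}{(2m)!^2}\equiv\frac{(-1)^{m+j+1}(-1)^{m-j+1}\,m!^2}{(m+j)!\,(m-j)!}=r_j\pmod p,$$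
so $V(j^2)\equiv r_j^2\pmod p$. For $m<j\le2m$ the factor $u=j$ vanishes, so $V(j^2)=0$. For $2m<j\le3m$ we have $1\le p-j\le m$ and $V(j^2)\equiv V((p-j)^2)\pmod p$. Hence for $t\in\{1,2\}$
$$2e_{2t}\equiv\sum_{j=1}^{p-1}V(j^2)\,j^{-2t}=\sum_{k=0}^mw_k\sum_{j=1}^{p-1}j^{2k-2t}\equiv-w_t\pmod p.$$
For the last congruence, the exponents $2k-2t$ lie in $[-4,2m-2]$, and the only multiple of $p-1=3m\ge6$ in this interval is $0$, reached at $k=t$; the index $k=t\le2\le m$ does occur.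

For $s\in\{2,4\}$ we have $(p-1)\nmid s$, so $\sum_{u=1}^{p-1}u^{-s}\equiv0$. The substitution $u\mapsto p-u$ gives $\sum_{u=2m+1}^{3m}u^{-s}\equiv h_s$. Hence
$$\sum_{u=m+1}^{2m}u^{-s}\equiv-2h_s\pmod p\qquad(s=2,4).\tag{5}$$
Now $w_1=-\sum u^{-2}\equiv2h_2$, so $e_2\equiv-h_2$. And $w_2=\frac12\big((\sum u^{-2})^2-\sum u^{-4}\big)\equiv\frac12(4h_2^2+2h_4)$, so $e_4\equiv-\frac12w_2\equiv-h_2^2-\frac12h_4$. $\square$

So $c_m=h_2+e_2\equiv0\pmod p$, which yields $S\equiv8p\pmod{p^4}$. The theorem claims $p^5$: we are one factor short. The argument stops at the congruence $V(j^2)\equiv r_j^2$, which rests on Wilson's theorem and holds only modulo $p$. For $p=7$, $j=1$, we find $V(1)=\frac89\cdot\frac{15}{16}=\frac56$ and $r_1^2=\frac49$, with difference $\frac7{18}$, divisible by $7$ only once. There is a second obstacle for $a\ge2$: the $r_j$ may have $p$ in the denominator, as $r_2=\frac{28}{45}$ for $q=25$ shows, and then $r_j^2$ cannot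 even be reduced modulo $p$.

Lemma 1 gets past both points. If a number is a sum of squares of quantities each known to vanish modulo $p$, then it vanishes modulo $p^2$: first-order information about each quantity gives second-order information about the sum. The squares also keep every $r_n$ together with its $\frac1n$, and $q r_n/n$ turns out to be harmless for every $a$.

## 7. Proof of Lemma 1

The idea is to take a kernel in two indices $k,l$ that is visibly a sum over $n$ of products (something in $k$)(something in $l$), and contract it on both sides with the same vector. The contraction is then a sum of squares. The vector will be $\pm\binom{2m}{m}r_k$, and a second expression for the kernel will bring in $r_k/k^2$.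

**Step 1: the kernel.** For $k,l\ge1$,
$$\sum_{n\ge1}\frac1{n^2}\binom{k-1}{n-1}\binom{l-1}{n-1}=\frac1{k^2}\binom{k+l-1}l+\frac1{l^2}\binom{k+l-1}k-\frac1{kl}.\tag{6}$$
Since $\frac1n\binom{k-1}{n-1}=\frac1k\binom kn$, the left side is $\frac1{kl}\sum_{n\ge1}\binom kn\binom ln$. By Vandermonde this is $\frac1{kl}\big(\binom{k+l}k-1\big)$. On the right, $\binom{k+l-1}l=\frac k{k+l}\binom{k+l}k$ and $\binom{k+l-1}k=\frac l{k+l}\binom{k+l}k$. So the first two terms add up to $\frac1{k+l}\big(\frac1k+\frac1l\big)\binom{k+l}k=\frac1{kl}\binom{k+l}k$, and the two sides agree.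

**Step 2: three contractions.** Put
$$\lambda_k=[x^{m-k}](1-x)^{2m}=(-1)^{m-k}\binom{2m}{m-k}=(-1)^{m-k}\binom{2m}mr_k\qquad(0\le k\le m).$$
If $g(x)=\sum_kg_kx^k$ is a power series, then $\sum_{k=0}^m\lambda_kg_k=[x^m](1-x)^{2m}g(x)$. We need three instances.

* With $g(x)=\sum_k\binom{k-1}{n-1}x^k=\big(\frac x{1-x}\big)^n$, for $1\le n\le m$:
$$\sum_{k=1}^m\lambda_k\binom{k-1}{n-1}=[x^{m-n}](1-x)^{2m-n}=(-1)^{m-n}\binom{2m-n}{m-n}=(-1)^{m-n}\binom{2m}ms_n.$$
* With $g(x)=\sum_{l\ge0}\binom{k+l-1}lx^l=(1-x)^{-k}$, for $1\le k\le m$, and removing the term $l=0$: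
$$\sum_{l=1}^m\lambda_l\binom{k+l-1}l=[x^m](1-x)^{2m-k}-\lambda_0=(-1)^m\binom{2m-k}m-(-1)^m\binom{2m}m=(-1)^m\binom{2m}m(s_k-1).$$
* With $g(x)=\sum_{k\ge1}\frac{x^k}k=-\log(1-x)$, using $\frac{d}{dt}(1-x)^t=(1-x)^t\log(1-x)$ and $[x^m](1-x)^t=(-1)^m\binom tm$:
$$\sum_{k=1}^m\frac{\lambda_k}k=-(-1)^m\frac d{dt}\binom tm\Big|_{t=2m}=-(-1)^m\binom{2m}m\sum_{i=0}^{m-1}\frac1{2m-i}=-(-1)^m\binom{2m}m(H_{2m}-H_m).$$

**Step 3: contract (6).** Multiply (6) by $\lambda_k\lambda_l$ and sum over $1\le k,l\le m$. The left side becomes $\binom{2m}m^2\sum_{n=1}^m\frac{s_n^2}{n^2}$, because the signs square to $1$. The first two terms on the right contribute equally, together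
$$2\sum_{k=1}^m\frac{\lambda_k}{k^2}(-1)^m\binom{2m}m(s_k-1)=2\binom{2m}m^2\sum_{k=1}^m\frac{(-1)^kr_k(s_k-1)}{k^2},$$
and the last contributes $-\binom{2m}m^2(H_{2m}-H_m)^2$. Dividing by $\binom{2m}m^2$,
$$\sum_{n=1}^m\frac{s_n^2}{n^2}=2\sum_{n=1}^m\frac{(-1)^nr_n(s_n-1)}{n^2}-(H_{2m}-H_m)^2.\tag{7}$$

**Step 4: the linear term.** We claim
$$\sum_{n=1}^m\frac{(-1)^nr_n}{n^2}=-\frac12H_m^{(2)}.\tag{8}$$
Write $r_n=r_n(m)=\frac{m!^2}{(m-n)!\,(m+n)!}$, with $r_m(m-1)=0$. Then $r_n(m-1)=r_n(m)\frac{(m-n)(m+n)}{m^2}$, so $r_n(m)-r_n(m-1)=r_n(m)\frac{n^2}{m^2}$ for $1\le n\le m$. Passing from $m-1$ to $m$ therefore changes the left side of (8) by $\frac1{m^2}\sum_{n=1}^m(-1)^nr_n(m)$. Since $\sum_{i=0}^{2m}(-1)^i\binom{2m}i=0$ for $m\ge1$, we have $1+2\sum_{n=1}^m(-1)^nr_n(m)=0$, and the change is $-\frac1{2m^2}$. For $m=0$ both sides of (8) are $0$, so (8) follows by induction.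

**Step 5: complete the square.** Inserting (8) in (7),
$$\sum_{n=1}^m\frac{s_n^2-2(-1)^nr_ns_n}{n^2}=H_m^{(2)}-(H_{2m}-H_m)^2.$$
Adding $\sum_n\frac{r_n^2}{n^2}$ to both sides turns the left side into $\sum_n\frac{(s_n-(-1)^nr_n)^2}{n^2}$ and the right side into $c_m-(H_{2m}-H_m)^2$. This is (1). $\square$

## 8. Carries in base $p$ and the size of the squares

From here on $q=p^a=3m+1$.

**Lemma 5.**
(A) For $1\le n\le m$: $v(qr_n/n)\ge1$. If $p\equiv2\pmod3$, then more precisely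
$$v\Big(\frac{qr_n}n\Big)\ge\frac a2-\Big\lfloor\frac{v(n)}2\Big\rfloor.\tag{9}$$
(B) For $1\le n\le m$: $s_n=(-1)^nr_n\theta_n$ with $\theta_n=\prod_{i=1}^n\big(1-\frac q{m+i}\big)^{-1}\in1+p\mathbb Z_{(p)}$.
(C) For odd $p$: $v\big(q(H_{2m}-H_m)\big)\ge2$.

*Proof.*

**Part (A), $p\equiv1\pmod3$.** Here $m=\frac{p-1}3(1+p+\dots+p^{a-1})$, so all base-$p$ digits of $m$ equal $\frac{p-1}3$. Since $2\cdot\frac{p-1}3<p$, the addition $m+m$ has no carries and $\binom{2m}m$ is prime to $p$. So $r_n\in\mathbb Z_{(p)}$. As $0<n<q$, $v(q/n)\ge1$.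

**Part (A), $p\equiv2\pmod3$.** This includes $p=2$, and $a$ is even. We count carries. With $d_0=\frac{2p-1}3$ and $d_1=\frac{p-2}3$, which are integers in $[0,p-1]$, we have $d_1p+d_0=\frac{p^2-1}3$. Hence
$$m=\frac{p^2-1}3\,(1+p^2+p^4+\dots+p^{a-2})$$
has digit $d_0$ in even positions and $d_1$ in odd positions, for positions $0,\dots,a-1$. Add $m+m$. Each even position produces a carry, since $2d_0=\frac{4p-2}3\ge p$. Each odd position produces none even with a carry coming in, since $2d_1+1=\frac{2p-1}3<p$. So $v\binom{2m}m=\frac a2$.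

Let $\sigma=v(n)\le a-1$. Since $m\pm n\equiv m\pmod{p^\sigma}$, the lowest $\sigma$ digits of $m+n$ and of $m-n$ are those of $m$. So in the addition $(m+n)+(m-n)$ the even positions among $0,\dots,\sigma-1$ all carry, and there are at least $\lceil\sigma/2\rceil$ carries. By Kummer $v\binom{2m}{m+n}\ge\lceil\sigma/2\rceil$, hence
$$v\Big(\frac{qr_n}n\Big)\ge\Big\lceil\frac\sigma2\Big\rceil-\frac a2+a-\sigma=\frac a2-\Big\lfloor\frac\sigma2\Big\rfloor,$$
which is (9). Since $\sigma\le a-1$ and $a$ is even, $\lfloor\sigma/2\rfloor\le\frac a2-1$, so the bound is at least $1$.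

**Part (B).** This compares $s_n$ with $r_n$. Since $3m=q-1$, we have $2m-i=-(m+1+i-q)$. Dividing the product forms,
$$\frac{s_n}{r_n}=\prod_{i=0}^{n-1}\frac{m+1+i}{2m-i}=(-1)^n\prod_{i=1}^n\frac{m+i}{m+i-q}=(-1)^n\theta_n.$$
Because $0<m+i\le2m<q$, each $\frac q{m+i}$ has valuation at least $1$, so $\theta_n\in1+p\mathbb Z_{(p)}$.

**Part (C).** This gains a factor by symmetry. The map $u\mapsto q-u$ permutes $\{m+1,\dots,2m\}$, since $q-(m+1)=2m$. So
$$q(H_{2m}-H_m)=\frac12\sum_{u=m+1}^{2m}\Big(\frac qu+\frac q{q-u}\Big)=\frac12\sum_{u=m+1}^{2m}\frac{q^2}{u(q-u)}.$$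
Both $u$ and $q-u$ lie strictly between $0$ and $q$, so each summand has valuation at least $2$; and $2$ is invertible for odd $p$. $\square$

Two checks. For $p=7$, $n=1$: $\theta_1=\left(1-\frac73\right)^{-1}=-\frac34=1-\frac74$, and $-r_1\theta_1=\frac23\cdot\frac34=\frac12=s_1$. For $q=25$, $n=2$: $\frac{qr_2}2=\frac{25}2\cdot\frac{28}{45}=\frac{70}9$ has valuation $1$, the bound in (9).

## 9. Proof of Theorem 1

**Odd $p$: the main correction is divisible by $p^4$.** By Lemma 5 (A) and (B),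
$$\frac qn\big(s_n-(-1)^nr_n\big)=(-1)^n\,\frac{qr_n}n(\theta_n-1)$$
has valuation at least $1+1=2$. By (C), $q(H_{2m}-H_m)$ has valuation at least $2$. Multiplying (1) by $q^2$ writes $q^2c_m$ as a sum of squares of these numbers, so
$$v(q^2c_m)\ge4.\tag{10}$$

**Odd $p$: everything else is also negligible.** Put $X_j=q^2/j^2$ for $1\le j\le m$. Then $v(X_j)\ge2$, and $r_j^2X_j=(qr_j/j)^2$ has valuation at least $2$ by (A). Products of two of the $X_j$ have valuation at least $4$, so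
$$\prod_{j=1}^m(1-X_j)^2\equiv1-2\sum_jX_j=1-2q^2H_m^{(2)}\pmod{p^4}.$$
Next, $\frac{q^2r_j^2}{q^2-j^2}=-\frac{r_j^2X_j}{1-X_j}$. The denominator is in $1+p\mathbb Z_{(p)}$, and $\frac{r_j^2X_j}{1-X_j}-r_j^2X_j=\frac{r_j^2X_j\cdot X_j}{1-X_j}$ has valuation at least $4$. So
$$1+2\sum_{j=1}^m\frac{q^2r_j^2}{q^2-j^2}\equiv1-2q^2\sum_{j=1}^m\frac{r_j^2}{j^2}\pmod{p^4}.$$
Both corrections have valuation at least $2$, so their product has valuation at least $4$. By (4) and (10),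
$$F\equiv1-2q^2\Big(H_m^{(2)}+\sum_{j=1}^m\frac{r_j^2}{j^2}\Big)=1-2q^2c_m\equiv1\pmod{p^4}.$$
Hence $S-8q=8q(F-1)\equiv0\pmod{p^{a+4}}$.

**$p=2$: bound each factor of (4) directly.** Here $a$ is even and $m=\frac{2^a-1}3<2^{a-1}$, so $v(j)\le a-2$ for $1\le j\le m$. Thus $v(X_j)\ge4$, and $(1-X_j)^2=1-2X_j+X_j^2\equiv1\pmod{32}$. So
$$\prod_{j=1}^m\Big(1-\frac{q^2}{j^2}\Big)^2\equiv1\pmod{32}.\tag{11}$$
Each term of the bracket is
$$\frac{2q^2r_j^2}{q^2-j^2}=\frac{2(qr_j/j)^2}{X_j-1},\tag{12}$$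
where $X_j-1$ is a $2$-adic unit. By (A) its valuation is at least $1+2=3$. So $F\equiv1\pmod8$, and $S-8q=8q(F-1)$ has valuation at least $3+a+3=a+6$. $\blacksquare$

## 10. Exactness for $p=2$

This section proves Theorem 2 (i). We show that exactly one term (12) has valuation $3$ and all others have valuation at least $5$.

**Step 1: the terms with $v(j)\le a-3$.** Since $a$ is even, $\lfloor\frac{a-3}2\rfloor=\frac a2-2$, and (9) gives $v(qr_j/j)\ge2$. The term (12) has valuation at least $1+4=5$.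

**Step 2: the only remaining index.** Since $2^{a-2}\le m<2^{a-1}$ (the left inequality is $3\cdot2^{a-2}\le2^a-1$), the only $j\le m$ with $v(j)\ge a-2$ is $j=2^{a-2}$.

**Step 3: the term $j=2^{a-2}$.** For $p=2$ the digits are $d_0=1$, $d_1=0$, so $m$ has binary ones exactly in positions $0,2,\dots,a-2$. Then $m-j$ has ones in positions $0,2,\dots,a-4$, and $m+j=(m-j)+2^{a-1}$. In $(m+j)+(m-j)$ each of the positions $0,2,\dots,a-4$ has $1+1$ and carries; the odd positions up to $a-3$ then have $0+0+1$ and do not carry; position $a-2$ has $0+0$, and position $a-1$ has $1+0$. That is exactly $\frac a2-1$ carries. Since $v\binom{2m}m=\frac a2$, we get $v(r_j)=-1$, so $v(qr_j/j)=a-1-(a-2)=1$. The term (12) has valuation exactly $1+2=3$.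

**Step 4: assemble.** The bracket in (4) minus $1$ has valuation exactly $3$. By (11) the other factor is $\equiv1\pmod{32}$, so $v_2(F-1)=3$ and $v_2(S-8q)=3+a+3=a+6$. This proves (i). For $a=2$ the only index is $j=1$, and $F-1=344=8\cdot43$ agrees.

## 11. The coefficient of $p^5$ when $a=1$

This section proves Theorem 2 (ii). Let $q=p=3m+1\ge7$, and keep $h_s$, $e_s$ from Section 6. Put
$$M=\sum_{n=1}^m\frac{r_n^2(H_{m+n}-H_m)^2}{n^2}.$$
All the numbers involved lie in $\mathbb Z_{(p)}$.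

**Step 1: expand $F$ modulo $p^5$.** We have $\prod_j\big(1-\frac{p^2}{j^2}\big)\equiv1-p^2h_2+\frac{p^4}2(h_2^2-h_4)\pmod{p^5}$. Its square is $\equiv1-2p^2h_2+p^4(2h_2^2-h_4)$. The bracket in (4) is $1-2\sum_jr_j^2\frac{X_j}{1-X_j}\equiv1-2p^2e_2-2p^4e_4$ with $X_j=p^2/j^2$. Multiplying, and using $h_2+e_2=c_m$,
$$F\equiv1-2p^2c_m+p^4\big(2h_2^2-h_4-2e_4+4h_2e_2\big)\pmod{p^5}.\tag{13}$$

**Step 2: find $c_m$ modulo $p^3$ from (1).** From (B), $\theta_n-1\equiv p\sum_{i=1}^n\frac1{m+i}=p(H_{m+n}-H_m)\pmod{p^2}$. Hence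
$$\frac{(s_n-(-1)^nr_n)^2}{n^2}=\frac{r_n^2(\theta_n-1)^2}{n^2}\equiv p^2\,\frac{r_n^2(H_{m+n}-H_m)^2}{n^2}\pmod{p^3}.$$
From the proof of (C), then $p-u\equiv-u$, then (5) with $s=2$,
$$H_{2m}-H_m=\frac12\sum_{u=m+1}^{2m}\frac p{u(p-u)}\equiv-\frac p2\sum_{u=m+1}^{2m}u^{-2}\equiv ph_2\pmod{p^2}.$$
Inserting both in (1),
$$c_m\equiv p^2(h_2^2+M)\pmod{p^3}.\tag{14}$$

**Step 3: the $p^4$-term of (13) vanishes modulo $p$.** Here residues modulo $p$ are enough, and Lemma 4 supplies them: $e_2\equiv-h_2$ and $-2e_4\equiv2h_2^2+h_4$. So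
$$2h_2^2-h_4-2e_4+4h_2e_2\equiv2h_2^2-h_4+2h_2^2+h_4-4h_2^2=0\pmod p.$$

**Step 4: conclude.** By (13), (14) and Step 3, $F\equiv1-2p^4(h_2^2+M)\pmod{p^5}$. Multiplying by $8p$,
$$S=8pF\equiv8p-16p^5(h_2^2+M)\pmod{p^6},$$
which is (ii). Together with the computation for $p=7$ in Section 4, this completes Theorem 2. $\blacksquare$

**A numerical check of (ii) at $p=7$.** Here $m=2$ and $h_2=\frac54$, so $h_2^2=\frac{25}{16}\equiv\frac42=2\pmod7$. The term $n=1$ of $M$ is $\frac49\cdot\frac19=\frac4{81}\equiv\frac44=1$. The term $n=2$ contains $(H_4-H_2)^2=\frac{49}{144}\equiv0$. So $h_2^2+M\equiv3$ and $-16\cdot3=-48\equiv1\pmod7$. Section 4 gave $S-56=7^5\cdot1912$ with $1912\equiv1\pmod7$, as it should.
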